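# Eigenvalues of the Hodge Laplacian and volume on collapsing circle bundles

## 1. A Heisenberg manifold with short fibers

On $\mathbb R^3$ with coordinates $(x,y,z)$ consider the maps
$$(x,y,z)\mapsto(x+u,\;y+v,\;z+w-uy),\qquad u,v,w\in\mathbb Z .$$
They form a group $\Gamma$, and the quotient $M=\mathbb R^3/\Gamma$ is compact, with fundamental domain $[0,1]^3$. The forms $dx$, $dy$ and $\theta=dz+x\,dy$ are invariant; for the last one, $dz-u\,dy+(x+u)\,dy=\theta$. Fix $\varepsilon>0$, put $e=\varepsilon\theta$, and give $M$ the metric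
$$g_\varepsilon=dx^2+dy^2+e^2 .$$
The projection $(x,y,z)\mapsto(x,y)$ makes $M$ a circle bundle over the torus $\mathbb R^2/\mathbb Z^2$ with fibers of length $\varepsilon$. The volume is $\int dx\wedge dy\wedge e=\varepsilon$. The diameter is at most $\frac{\sqrt2}2+\frac\varepsilon2$: follow a horizontal lift of a segment in the base, then a piece of a fiber. We shall see in Section 4 that $|K|\le3\varepsilon^2$. So as $\varepsilon\to0$ the volume tends to $0$ while curvature and diameter stay bounded.

Now look at the $1$-form $e$ itself. Orient $M$ by $(dx,dy,e)$, so $*e=dx\wedge dy$ and $*(dx\wedge dy)=e$. Since $d(dx\wedge dy)=0$, we have $\delta e=0$. Also $de=\varepsilon\,dx\wedge dy$. On $2$-forms in dimension $3$ one has $\delta=*d*$, so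
$$\Delta e=\delta de=\varepsilon\,{*d*}(dx\wedge dy)=\varepsilon\,{*de}=\varepsilon^2 e .$$
Thus $\varepsilon^2$ is an eigenvalue on $1$-forms, and, applying $d$, also on $2$-forms. We have found
$$\lambda_{1,1}(M,g_\varepsilon)\le\varepsilon^2=\operatorname{Vol}(M,g_\varepsilon)^2,\qquad \lambda_{1,2}(M,g_\varepsilon)\le\operatorname{Vol}(M,g_\varepsilon)^2 .$$
So under bounds on curvature and diameter the first positive eigenvalue on forms can tend to zero, and here it does so at least as fast as the square of the volume. Can it tend to zero faster than that?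

## 2. The lower bound by the square of the volume

Let $(M,g)$ be a compact, connected Riemannian manifold without boundary, of dimension $n$. For $0\le p\le n$ let $\Delta=d\delta+\delta d$ be the Hodge Laplacian on $p$-forms and let $\lambda_{1,p}(M,g)$ be its smallest *positive* eigenvalue; harmonic forms are excluded. Write $K$ for the sectional curvature.

A result of P. Jammes goes in the direction of the example. Let $T^k\hookrightarrow(M,g)\to(Y,h)$ be a principal $T^k$-bundle with $|K(g)|\le a$ and $\operatorname{diam}(g)\le d$. If $(M,g)$ is $\epsilon$-Hausdorff close to $(Y,h)$ and $\epsilon$ is small enough, then $\lambda_{1,1}(M,g)\ge C(n,a,d)\operatorname{Vol}^2(M,g)$. Open question 6 in the notes "Spectral Theory and Geometry" (http://math.ipm.ac.ir/conferences/2006/ga2006/lectures/ColboisGA2006(1).pdf) asks whether, with diameter and sectional curvature bounded, one could hope for a lower bound of $\lambda_{1,p}$ in terms of $\operatorname{Vol}^2$ in general. Precisely: is it true that for every $n$, every $0\le p\le n$ and all $a,d>0$ there is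 $C=C(n,p,a,d)>0$ such that every compact connected $n$-manifold without boundary with $|K|\le a$ and $\operatorname{diam}\le d$ satisfies
$$\lambda_{1,p}(M,g)\ge C\operatorname{Vol}(M,g)^2\ ?$$

The answer is no. Put
$$r(n,p)=\min\Big\{p,\;n-p,\;\Big\lfloor\frac{n-1}2\Big\rfloor\Big\}.$$
If $n\ge5$ and $2\le p\le n-2$, then $r(n,p)\ge2$.

**Theorem 1.** Let $n\ge5$, $2\le p\le n-2$, $a,d>0$ and $r=r(n,p)\ge2$. There are a constant $C$ and compact connected Riemannian $n$-manifolds $(M_m,g_m)$, $m=1,2,\dots$, with $|K|\le a$, $\operatorname{diam}\le d$, $\operatorname{Vol}(M_m)\to0$ and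
$$\lambda_{1,p}(M_m,g_m)\le C\operatorname{Vol}(M_m,g_m)^{2r}.$$
Since $2r\ge4$, we get $\lambda_{1,p}/\operatorname{Vol}^2\to0$, so no constant as in the question exists. The $M_m$ are all diffeomorphic to one fixed nilmanifold.

A *nilmanifold* is a quotient of a simply connected nilpotent Lie group by a discrete cocompact subgroup; the manifold of Section 1 is the smallest nonabelian example.

For the second result we need a class of spaces. Recall that a connection form on a principal $\mathbb R/\mathbb Z$-bundle $\pi:M\to T$ is an invariant $1$-form $\theta$ with integral $1$ on the fibers. Its differential is the pullback $\pi^*F$ of a closed $2$-form $F$, the curvature form.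

**Definition (the class $\mathcal C_n$).** $(M^n,g)$ belongs to $\mathcal C_n$ if $M$ is a principal $\mathbb R/\mathbb Z$-bundle $\pi:M\to T=\mathbb R^{n-1}/L$ over a flat torus $(T,h)$ and $g=\pi^*h+e^2$, $e=\varepsilon\theta$, with $\theta$ a connection form whose curvature $d\theta=\pi^*F$ has constant coefficients.

The example of Section 1 is in $\mathcal C_3$, with $L=\mathbb Z^2$ and $F=dx\wedge dy$. Note that $\varepsilon$ is the length of the fibers.

**Theorem 2.** For all $n\ge2$, $0\le p\le n$, $a,d>0$ there is $c=c(n,a,d)>0$ such that every $(M,g)\in\mathcal C_n$ with $|K|\le a$ and $\operatorname{diam}\le d$ satisfies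
$$\lambda_{1,p}(M,g)\ge c\operatorname{Vol}(M,g)^{2r(n,p)}.$$
The examples of Theorem 1 lie in $\mathcal C_n$, so the exponent $2r(n,p)$ is optimal in $\mathcal C_n$ whenever $n\ge5$ and $2\le p\le n-2$. In particular, in $\mathcal C_n$ the $\operatorname{Vol}^2$ bound holds (for all $a,d$) if and only if $p\in\{0,1,n-1,n\}$ or $n\le4$.

**Theorem 3.** Let $n\ge5$ and $2\le p\le n-2$. For every $\kappa>0$ there are $a,d>0$ and compact connected $n$-manifolds with $|K|\le a$, $\operatorname{diam}\le d$, $\operatorname{Vol}\to0$ and $\lambda_{1,p}/\operatorname{Vol}^\kappa\to0$. So no inequality $\lambda_{1,p}\ge C(n,p,a,d)\operatorname{Vol}^{\kappa(n,p)}$ can hold.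

**Proposition 4.** The inequality of the question holds, for all manifolds, when $p=0$, when $p=n$, and for all $p$ if $n\le2$.

These results do not decide the general inequality for $n\ge3$ and $p\in\{1,n-1\}$, nor for $(n,p)=(4,2)$.

## 3. Coexact eigenforms, and the cases of functions, top-degree forms and surfaces

Hodge theory gives an $L^2$-orthogonal decomposition of smooth $p$-forms into harmonic, exact and coexact forms, preserved by $\Delta$. The kernel of $d$ consists of the harmonic and exact parts, so the coexact forms are exactly the smooth forms orthogonal to $\ker d$. Let $\mu_p$ be the smallest eigenvalue of $\Delta$ on coexact $p$-forms, with $\mu_p=\infty$ if there are none; so $\mu_{-1}=\mu_n=\infty$.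

**Lemma 5.** (a) $\lambda_{1,p}=\min(\mu_p,\mu_{p-1})$.

(b) For every smooth $p$-form $\omega$ with $d\omega\ne0$, one has $\mu_p\le\|d\omega\|^2/\operatorname{dist}(\omega,\ker d)^2$.

(c) If $T^l$ is a flat torus, then $\lambda_{1,p}(M\times T^l)\le\mu_q(M)$ whenever $q\le p\le q+1+l$.

**Proof.** (a) The exact and coexact parts of an eigenform with positive eigenvalue $\lambda$ are eigenforms for $\lambda$ or zero. The map $d$ sends coexact $(p-1)$-eigenforms for $\lambda$ bijectively to exact $p$-eigenforms for $\lambda$, with inverse $\lambda^{-1}\delta$.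

(b) Let $\omega'$ be the coexact part of $\omega$. Then $d\omega'=d\omega$ and $\|\omega'\|=\operatorname{dist}(\omega,\ker d)$. Expanding $\omega'$ in coexact eigenforms, $\|d\omega'\|^2=\langle\Delta\omega',\omega'\rangle\ge\mu_p\|\omega'\|^2$.

(c) Let $\phi$ be a coexact $q$-eigenform on $M$ with eigenvalue $\mu=\mu_q(M)$, and let $\zeta\ne0$ be a parallel $j$-form on $T^l$, $0\le j\le l$. On the product, $\Delta(\phi\wedge\zeta)=\Delta\phi\wedge\zeta+\phi\wedge\Delta\zeta=\mu\,\phi\wedge\zeta$, and likewise $\Delta(d\phi\wedge\zeta)=\mu\,d\phi\wedge\zeta$. Both forms are nonzero. Their degrees $q+j$ and $q+1+j$ cover $q,\dots,q+1+l$. $\square$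

In (b) the denominator is a distance to $\ker d$, not a norm. Whenever we use a test form we shall have to show that it is far from the closed forms.

**Proof of Proposition 4.** For $n=1$ the manifold is a circle of length $\mathcal L\le2d$, only $p=0,1$ occur, and $\lambda_{1,0}=\lambda_{1,1}=4\pi^2/\mathcal L^2\ge\pi^2/d^2$, while $\operatorname{Vol}\le2d$. Let $n\ge2$. By Bishop–Gromov volume comparison, $\operatorname{Vol}(M)\le C(n,a,d)$, so it suffices to bound $\lambda_{1,p}$ below by a positive constant $c(n,a,d)$.

For $p=0$ this is the estimate of Li and Yau (*Estimates of eigenvalues of a compact Riemannian manifold*, Proc. Symp. Pure Math. 36, 1980), since $\operatorname{Ric}\ge-(n-1)a$ and $\operatorname{diam}\le d$.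

For $p=n$ and $M$ orientable, the Hodge star carries $n$-forms to functions. If $M$ is not orientable, let $\hat M$ be the orientation double cover, with deck transformation $\tau$. Lifting a shortest path from a given point to $x\in M$ shows that $\hat M$ is the union of the closed $d$-balls around the two lifts $\hat x,\tau\hat x$ of $x$. As $\hat M$ is connected, these closed balls meet, so $\operatorname{dist}(\hat x,\tau\hat x)\le2d$. Hence every point of $\hat M$ is within $3d$ of $\hat x$, and $\operatorname{diam}\hat M\le3d$. An $n$-eigenform on $M$ with positive eigenvalue lifts to one on $\hat M$, and the star turns it into an eigenfunction with the same eigenvalue. So $\lambda_{1,n}(M)\ge\lambda_{1,0}(\hat M)\ge c(n,a,3d)$.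

For $n=2$, $p=1$, Lemma 5(a) gives $\lambda_{1,1}=\min(\mu_1,\mu_0)$ with $\mu_0=\lambda_{1,0}$ and $\mu_1=\lambda_{1,2}$, both already bounded below. $\square$

## 4. Curvature and constant forms on circle bundles over flat tori

Let $(M,g)\in\mathcal C_n$, $N=n-1$, and put $G=\varepsilon F$, a constant $2$-form on $\mathbb R^N$ with $de=\pi^*G$. We write $G$ for the pullback too. By the normal form of skew matrices there is an orthonormal basis of covectors $x_1,y_1,\dots,x_s,y_s,z_1,z_2,\dots$ of $\mathbb R^N$ with
$$G=\sum_{i=1}^s\sigma_i\,x_i\wedge y_i,\qquad\sigma_1\ge\dots\ge\sigma_s>0 .$$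
We call the $\sigma_i$ the *weights* of $G$. Two examples: in Section 1 there is one weight, $\sigma_1=\varepsilon$. If $G=\sum_{i,j}A_{ij}\,\xi_i\wedge\eta_j$ with $\xi_1,\dots,\xi_r,\eta_1,\dots,\eta_r$ orthonormal, then a singular value decomposition of $A$ shows that the weights are the nonzero singular values of $A$.

**Lemma 6.** $|K|\le3\sigma_1^2$. Conversely, $|K|\le a$ implies $\sigma_1\le2\sqrt a$. (If $G=0$, read $\sigma_1=0$.)

**Proof.** Let $X,Y$ denote horizontal lifts of constant vector fields and $Z$ the unit vertical field dual to $e$. Their inner products are constant. Since $e([X,Y])=-de(X,Y)$, we have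
$$[X,Y]=\langle jX,Y\rangle Z,\qquad[X,Z]=0,$$
where $j$ is the skew endomorphism with $\langle jX,Y\rangle=-G(X,Y)$ and $\|j\|=\sigma_1$. For fields with constant inner products the Koszul formula reads $2\langle\nabla_UV,W\rangle=\langle[U,V],W\rangle-\langle[V,W],U\rangle+\langle[W,U],V\rangle$. It gives
$$\nabla_XY=\tfrac12\langle jX,Y\rangle Z,\qquad\nabla_XZ=\nabla_ZX=-\tfrac12jX,\qquad\nabla_ZZ=0 .$$
For constant combinations $U=X+tZ$ with $|U|=1$ and $V=Y+wZ$,
$$\nabla_UV=\tfrac12\langle jX,Y\rangle Z-\tfrac12(w\,jX+t\,jY).$$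
The vertical part is at most $\frac12\sigma_1|V|$, and the horizontal part is at most $\frac12\sigma_1(|w||X|+|t||Y|)\le\frac12\sigma_1|V|$. So $\nabla_U$, acting on constant combinations, has norm at most $\sigma_1$. For orthonormal $U,V$ we have $|[U,V]|\le\sigma_1$, and $R(U,V)=[\nabla_U,\nabla_V]-\nabla_{[U,V]}$ has norm at most $2\sigma_1^2+\sigma_1^2$. Hence $|K|\le3\sigma_1^2$.

Next, $R(X,Z)Z=-\nabla_Z\nabla_XZ=\frac12\nabla_Z(jX)=-\frac14j^2X$, so $K(X,Z)=\frac14|jX|^2$ for unit horizontal $X$. Choosing $X$ with $|jX|=\sigma_1$ gives $\frac14\sigma_1^2\le a$. $\square$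

**Constant forms.** Consider the finite-dimensional space of forms $e\wedge\beta+\gamma$, where $\beta,\gamma\in\Lambda^*\mathbb R^N$ have constant coefficients. It is preserved by the Hodge star of the oriented manifold $M$ and by $d$, because
$$d(e\wedge\beta+\gamma)=G\wedge\beta .\tag{1}$$
Hence it is preserved by $\delta$, which is the adjoint of $d$ there. Write $L_G=G\wedge\cdot$. By (1), the coexact eigenvalues of $\Delta$ on constant $p$-forms are the squares of the nonzero singular values of
$$L_G:\Lambda^{q}\mathbb R^N\to\Lambda^{q+2}\mathbb R^N,\qquad q=p-1 .\tag{2}$$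
A pair of singular vectors $\beta\mapsto\sigma\beta'$ yields the coexact eigenform $e\wedge\beta$ with eigenvalue $\sigma^2$. For the Heisenberg manifold, $L_G$ maps $1\in\Lambda^0$ to $\varepsilon\,dx\wedge dy$, and we recover the eigenvalue $\varepsilon^2$ on $e$.

## 5. Integrality controls products of weights: $n=5$, $p=2$

Suppose one tries to *prove* the $\operatorname{Vol}^2$ bound in $\mathcal C_n$. We shall see in Section 8 that all forms other than the constant ones have eigenvalues bounded below, so the matter is to bound the singular values in (2) below by a multiple of $\varepsilon$. To see what happens take $T=\mathbb R^N/\mathbb Z^N$. We shall also see that $F$ then has integer coefficients.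

For $p=1$ this works at once. Here $q=0$ and $L_G$ sends $1$ to $G$, so the only singular value is $|G|=\varepsilon|F|$. A nonzero form with integer coefficients has norm at least $1$, and the singular value is at least $\varepsilon$.

Now let $n=5$, $p=2$, and let $F$ be nondegenerate on $\mathbb R^4$, so $G=\sigma_1x_1\wedge y_1+\sigma_2x_2\wedge y_2$. On $\Lambda^1$,
$$L_Gx_1=\sigma_2\,x_1\wedge x_2\wedge y_2,\quad L_Gy_1=\sigma_2\,y_1\wedge x_2\wedge y_2,\quad L_Gx_2=\sigma_1\,x_1\wedge y_1\wedge x_2,\quad L_Gy_2=\sigma_1\,x_1\wedge y_1\wedge y_2 .$$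
So we need a lower bound for the *smaller* weight $\sigma_2$. If $F=N_1\,dx_1\wedge dy_1+N_2\,dx_2\wedge dy_2$ with positive integers $N_i$, then the weights are $\varepsilon N_1,\varepsilon N_2\ge\varepsilon$ and all is well. For general $F$ the individual weights of $F$ are not integers. The norm of $F$ only controls $\sigma_1$, and the other integer at hand is the coefficient of $F\wedge F/2$, the Pfaffian, which gives the *product*:
$$\sigma_1\sigma_2=\varepsilon^2|\operatorname{Pf}F|\ge\varepsilon^2 .$$
Together with $\sigma_1\le2\sqrt a$ this yields $\sigma_2\ge\varepsilon^2/(2\sqrt a)$, hence an eigenvalue bound of order $\varepsilon^4$ and not $\varepsilon^2$. This is where the attempt stops.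

The stopping point also says what a counterexample should look like: $\sigma_1$ of order $1$ and $\sigma_2$ of order $\varepsilon^2$. So we want an integer matrix of determinant $1$ with one singular value near $1/\varepsilon$ and one near $\varepsilon$. A shear does it. Let
$$B=\begin{pmatrix}1&-m\\0&1\end{pmatrix},\qquad F=\sum B_{ij}\,dx_i\wedge dy_j,\qquad\varepsilon=\frac1m .$$
The singular values $s_1\ge s_2$ of $B$ satisfy $s_1s_2=1$ and $s_1^2+s_2^2=m^2+2$. Hence $(s_1-s_2)^2=m^2$, so $s_1=m+s_2\ge m$ and $s_2\le1/m$. The weights of $G=\varepsilon F$ are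
$$\sigma_1=\varepsilon s_1\le2,\qquad\sigma_2=\varepsilon s_2\le m^{-2}.$$
If a bundle over $\mathbb R^4/\mathbb Z^4$ with this curvature exists (it is written down in Section 7), then $|K|\le12$, $\operatorname{diam}\le1+\frac12$ and $\operatorname{Vol}=1/m$, and the eigenform $e\wedge x_1$ gives $\lambda_{1,2}\le\sigma_2^2\le m^{-4}=\operatorname{Vol}^4$. The quadratic bound fails. Three things remain: all $a,d$; all $n\ge5$ and $2\le p\le n-2$, with the exponent $2r$; and the matching lower bound.

In higher rank take $B=I-mJ$ of size $r$, with $J$ the nilpotent shift. The row vector $c=(1,m,\dots,m^{r-1})$ satisfies $cB=(1,0,\dots,0)$, so the smallest singular value of $B$ is at most $m^{-(r-1)}$. With $\varepsilon\sim1/m$ the smallest weight is $\sigma_r\lesssim m^{-r}$. It is a singular value of $L_G$ on $\Lambda^{r-1}$: the monomial $x_1\wedge\dots\wedge x_{r-1}$ already uses one factor from each of the first $r-1$ pairs, so $L_G$ can only add the last pair, with weight $\sigma_r$.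

## 6. Wedge multiplication by a two-form as an operator on subsets

To treat $L_G$ in every degree we record what it does to monomials. Let $J$ be a finite set with weights $\tau_i>0$, $i\in J$, and write $\tau_I=\prod_{i\in I}\tau_i$.

**Definition (subset operator).** $U_\tau$ maps functions on $k$-subsets of $J$ to functions on $(k+1)$-subsets by $(U_\tau a)_K=\sum_{i\in K}\tau_i\,a_{K\setminus i}$. It is written $U_1$ if all $\tau_i=1$.

For $J=\{1,2,3\}$ and $k=1$: $(U_\tau a)_{12}=\tau_1a_2+\tau_2a_1$, and similarly for the pairs $13$ and $23$. For $\tau=1$ the inverse is $a_1=\frac12(b_{12}+b_{13}-b_{23})$ and its permutations, so $U_1$ is invertible here.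

**Lemma 7.** (a) $(U_\tau a)_K/\tau_K=(U_1a')_K$ with $a'_I=a_I/\tau_I$.

(b) If $|J|\ge2k+1$, then $\|U_1a\|\ge\|a\|$ on $k$-subsets. If $|J|=2k+1$, then $U_1$ is square and invertible with $\|U_1^{-1}\|\le1$.

(c) For $G=\sum_{i\le s}\sigma_ix_i\wedge y_i$ on $\mathbb R^N$, the operator $L_G$ on $\Lambda^q$ is an orthogonal direct sum of operators $U_\tau$ on $k$-subsets of $J=[s]\setminus\mathcal T$, where $\mathcal T\subset[s]$, $|\mathcal T|=t$, $\tau=\sigma|_J$ and $t+2k\le q$. If $N=2s$, then $t+2k=q$.

(d) (Lefschetz) If $F$ is a nondegenerate $2$-form on $\mathbb R^{2r}$, then $F\wedge:\Lambda^{r-1}\to\Lambda^{r+1}$ is injective.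

**Proof.** (a) $\tau_i a_{K\setminus i}/\tau_K=a_{K\setminus i}/\tau_{K\setminus i}$.

(b) On $k$-subsets, the entry of $U_1^*U_1$ at $(I,I')$ counts the $(k+1)$-subsets containing both $I$ and $I'$. It is $|J|-k$ on the diagonal, and off the diagonal it is $1$ exactly when $|I\cap I'|=k-1$ and $0$ otherwise. The entry of $U_1U_1^*$, where $U_1^*$ now goes from $k$-subsets to $(k-1)$-subsets, counts the $(k-1)$-subsets contained in both. It is $k$ on the diagonal, and off the diagonal it is again $1$ exactly when $|I\cap I'|=k-1$. Therefore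
$$\|U_1a\|^2=\|U_1^*a\|^2+(|J|-2k)\|a\|^2,$$
which gives the first claim. If $|J|=2k+1$ there are as many $k$-subsets as $(k+1)$-subsets, so the injective map $U_1$ is invertible.

(c) Each basis monomial of $\Lambda^q$ consists, up to sign, of one factor ($x_i$ or $y_i$) for each $i$ in a set $\mathcal T$, a product $\prod_{i\in I}x_i\wedge y_i$ with $I\subset J=[s]\setminus\mathcal T$, $|I|=k$, and a monomial of some degree $\zeta$ in the $z_j$; so $q=t+2k+\zeta$. Multiplication by $x_i\wedge y_i$ kills the monomial if $i\in\mathcal T\cup I$, and otherwise replaces $I$ by $I\cup i$, without sign since $x_i\wedge y_i$ has even degree. So for a fixed $\mathcal T$, fixed factors from it, and a fixed $z$-monomial, $L_G$ acts as $U_\tau$. Different choices give orthogonal blocks with orthogonal images. If $N=2s$ there are no $z_j$.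

(d) Choose a basis with $F=\sum_{i\le r}x_i\wedge y_i$ and the inner product making it orthonormal. By (c) with $N=2r$, $s=r$ and $q=r-1=t+2k$, each block has $|J|=r-t=2k+1$ and is injective by (b). $\square$

## 7. Nilmanifolds with $\lambda_{1,p}\le C\operatorname{Vol}^{2r}$: proof of Theorem 1

Let $r=r(n,p)$ and $l=n-2r-1\ge0$. From $r\le p$ and $r\le n-p$ we get $r\le p\le n-r=r+1+l$. By Lemma 5(c) with $q=r$ it suffices to construct $(2r+1)$-manifolds $P_m$ with small $\mu_r$ and multiply by a flat $T^l$. One could use the singular vectors of $B$, as in Section 5. We use instead an explicit form with coefficients $m^{i-1}$, because that argument survives in Section 9, where there are no constant forms.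

**Step 1. The manifolds.** We write down the circle bundle with the sheared curvature form and check that its diffeomorphism type does not depend on $m$. Let $B=I-mJ_r\in SL_r(\mathbb Z)$, where $(J_r)_{i,i+1}=1$ and the other entries vanish; so $B_{ii}=1$, $B_{i,i+1}=-m$ and $\|B\|\le1+m\le2m$. On $\mathbb R^{2r+1}\ni(x,y,z)$ let
$$\theta=dz+\sum_{i,j}B_{ij}x_i\,dy_j,\qquad d\theta=F=\sum_{i,j}B_{ij}\,dx_i\wedge dy_j .$$
For $u,v\in\mathbb Z^r$ and $w\in\mathbb Z$ consider $(x,y,z)\mapsto(x+u,\,y+v,\,z+w-uBy)$. Applying $(u,v,w)$ and then $(u_1,v_1,w_1)$ gives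
$$z\mapsto z+w-uBy+w_1-u_1B(y+v),$$
so the composition is $(u+u_1,\,v+v_1,\,w+w_1-u_1Bv)$. Taking $u_1=-u$, $v_1=-v$, $w_1=-w-uBv$ gives inverses. Thus these maps form a group $\Gamma_B$. Any point is moved into $[0,1)^{2r+1}$ by exactly one element: first $u,v$ are determined, then $w$. So the action is free with fundamental domain $[0,1]^{2r+1}$. If a compact set meets its image under $(u,v,w)$, then $u,v$ and then $w$ are bounded, so the action is properly discontinuous. It preserves $dx_i$, $dy_j$, and also $\theta$, because $-uB\,dy$ from $dz$ cancels $uB\,dy$ from the shift of $x$. Translations in $z$ commute with $\Gamma_B$. Hence $P_m=\mathbb R^{2r+1}/\Gamma_B$ is a principal $\mathbb R/\mathbb Z$-bundle over $\mathbb R^{2r}/\mathbb Z^{2r}$ with connection form $\theta$.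

The map $(x,y,z)\mapsto(x,By,z)$ carries the action of $(u,v,w)\in\Gamma_B$ to that of $(u,Bv,w)\in\Gamma_I$, and $v\mapsto Bv$ is a bijection of $\mathbb Z^r$. So every $P_m$ is diffeomorphic to $P=\mathbb R^{2r+1}/\Gamma_I$, a quotient of the $(2r+1)$-dimensional Heisenberg group.

**Step 2. The metric.** We choose scales so that curvature and diameter obey the prescribed bounds. Put
$$\ell=\frac d{2\sqrt n},\qquad\varepsilon_0=\min\Big\{d,\;\ell^2\sqrt{a/12}\Big\},\qquad\varepsilon=\frac{\varepsilon_0}m,\qquad e=\varepsilon\theta,$$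
$$g=\ell^2\Big(\sum dx_i^2+\sum dy_j^2\Big)+e^2\ \text{ on }P_m,\qquad M_m=P_m\times(\mathbb R/\ell\mathbb Z)^l .$$

*Curvature.* In the orthonormal coframe, $de=\varepsilon\ell^{-2}\sum B_{ij}(\ell dx_i)\wedge(\ell dy_j)$, so the largest weight is $\varepsilon\ell^{-2}\|B\|\le2\varepsilon_0\ell^{-2}$. By Lemma 6, $|K|\le12\varepsilon_0^2\ell^{-4}\le a$ on $P_m$. On the product, for orthonormal $U,V$ with $P_m$-components $U_1,V_1$, the sectional curvature is $\langle R(U_1,V_1)V_1,U_1\rangle$. This is at most $a|U_1\wedge V_1|^2\le a$ in absolute value.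

*Diameter.* Following a horizontal lift, then a fiber, then moving in the flat factor,
$$\operatorname{diam}\le\frac{\ell\sqrt{2r}}2+\frac\varepsilon2+\frac{\ell\sqrt l}2\le\ell\sqrt n+\frac d2=d .$$

*Volume.* $\operatorname{Vol}(P_m)=\ell^{2r}\varepsilon$ and $\operatorname{Vol}(M_m)=\ell^{2r+l}\varepsilon_0/m=\ell^{n-1}\varepsilon_0/m\to0$.

**Step 3. The test form.** We want an $r$-form on $P_m$ that is large but has small differential. Let $c_i=m^{i-1}$ and
$$\alpha=\sum_{i=1}^r(-1)^{i-1}c_i\,dx_1\wedge\cdots\widehat{dx_i}\cdots\wedge dx_r,\qquad\omega=e\wedge\alpha .$$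
The signs are chosen so that $dx_i\wedge\alpha=c_i\,dx_1\wedge\dots\wedge dx_r$. With $c_0:=0$ we have $\sum_ic_iB_{ij}=c_j-mc_{j-1}$, which is $1$ for $j=1$ and $0$ otherwise. Therefore
$$F\wedge\alpha=-\sum_j\Big(\sum_ic_iB_{ij}\Big)dy_j\wedge dx_1\wedge\dots\wedge dx_r=-\,dy_1\wedge dx_1\wedge\dots\wedge dx_r .$$
All the large terms cancel. For $r=2$ this is the computation with $\alpha=dx_2-m\,dx_1$ and $F=dx_1\wedge dy_1+dx_2\wedge dy_2-m\,dx_1\wedge dy_2$: the two terms with $m$ are $-m\,dx_1\wedge dy_2\wedge dx_2$ and $-m\,dx_2\wedge dy_2\wedge dx_1$, which are opposite. Since $d\alpha=0$, $d\omega=\varepsilon F\wedge\alpha$, and pointwise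
$$|d\omega|=\varepsilon\,\ell^{-(r+1)},\qquad|\omega|=\ell^{-(r-1)}\Big(\sum c_i^2\Big)^{1/2}\ge\ell^{-(r-1)}m^{r-1}.$$

**Step 4. $\omega$ is orthogonal to $\ker d$.** This turns the distance in Lemma 5(b) into the norm of $\omega$. Let $\beta$ be a closed $r$-form on $P_m$. The circle action is isometric and preserves $\omega$, so $\langle\omega,\beta\rangle=\langle\omega,\bar\beta\rangle$, where $\bar\beta$ is the average of $\beta$ over the circle. It is closed and invariant, so $\bar\beta=e\wedge\mu+\nu$ with $\mu,\nu$ pulled back from the base torus, and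
$$0=d\bar\beta=\varepsilon F\wedge\mu-e\wedge d\mu+d\nu .$$
Hence $d\mu=0$ and $\varepsilon F\wedge\mu=-d\nu$. By Hodge theory on the flat torus, $\mu=\mu_0+d\tau$ with $\mu_0$ of constant coefficients. Then $F\wedge\mu_0=F\wedge\mu-d(F\wedge\tau)$ is exact. It also has constant coefficients, so it is harmonic, and a form that is both exact and harmonic is $0$. Since $\det B=1$, $F$ is nondegenerate, and Lemma 7(d) gives $\mu_0=0$. Finally $\langle\omega,\bar\beta\rangle=\langle e\wedge\alpha,e\wedge\mu\rangle=\varepsilon\langle\alpha,d\tau\rangle_{L^2(\text{base})}=0$, since $\alpha$ has constant coefficients and is therefore coclosed.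

**Step 5. Conclusion.** By Lemma 5(b),
$$\mu_r(P_m)\le\frac{\varepsilon^2\ell^{-2(r+1)}}{\ell^{-2(r-1)}m^{2(r-1)}}=\varepsilon^2\ell^{-4}m^{-2(r-1)}=\varepsilon_0^2\,\ell^{-4}\,m^{-2r}.$$
By Lemma 5(c), $\lambda_{1,p}(M_m)\le\varepsilon_0^2\ell^{-4}m^{-2r}$. As $m^{-1}=\operatorname{Vol}(M_m)/(\ell^{n-1}\varepsilon_0)$, the right side equals $C\operatorname{Vol}(M_m)^{2r}$ with $C=\varepsilon_0^2\ell^{-4}(\ell^{n-1}\varepsilon_0)^{-2r}$ independent of $m$. All $M_m$ are diffeomorphic to the nilmanifold $P\times T^l$. This proves Theorem 1. $\blacksquare$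

## 8. The lower bound $\operatorname{Vol}^{2r}$ over flat tori: proof of Theorem 2

Let $(M,g)\in\mathcal C_n$ with $|K|\le a$, $\operatorname{diam}\le d$, and $N=n-1$, with $G=\varepsilon F$ and its weights $\sigma_1\ge\dots\ge\sigma_s>0$ as in Section 4. Constants $c,C>0$ depend only on $n,a,d$ and may change from line to line. By Lemma 6, $\sigma_i\le2\sqrt a\le C$.

**Step 1. Size of the base, and integrality.** We convert the bounds on $M$ into facts about $L$ and $F$. The projection does not increase distances, so $\operatorname{diam}T\le d$, and $T$ is covered by the image of a ball of radius $d$ in $\mathbb R^N$. Hence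
$$\operatorname{Vol}(M)=\varepsilon\operatorname{Vol}(T)\le C\varepsilon .\tag{3}$$
Also $\operatorname{Vol}(M)\le C$ by Bishop–Gromov.

A nonzero $k$ in the dual lattice $L^*$ induces a surjection $T\to\mathbb R/\mathbb Z$ that is $|k|$-Lipschitz. Since $\mathbb R/\mathbb Z$ has diameter $\frac12$, we get $|k|\ge1/(2d)$.

The lattice $L$ is generated by vectors $v_i$ with $|v_i|\le2d$. Indeed, given $v\in L$ and $\eta>0$, subdivide the segment from $0$ to $v$ into steps of length at most $\eta$. Each division point lies within $d$ of a lattice point (take $0$ and $v$ at the ends), and consecutive lattice points differ by at most $2d+\eta$. So $L$ is generated by its vectors of length at most $2d+\eta$, and for small $\eta$ there are none with length in $(2d,2d+\eta]$, because $L$ is discrete.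

The form $F$ takes integer values on $L\times L$. To see this, pull the bundle back to $\mathbb R^N$, where it is trivial. After a change of trivialization the connection form is $dz+\frac12\sum F_{ab}x_a\,dx_b$ with $z\in\mathbb R/\mathbb Z$, since two primitives of $F$ on $\mathbb R^N$ differ by some $df$, which a shift of $z$ absorbs. The lattice acts by commuting maps $\tau_v$ that cover translations and preserve the connection. So $\tau_v(x,z)=(x+v,\;z-\frac12F(v,x)+c_v)$ with a constant $c_v$. Comparing $z$-coordinates in $\tau_v\tau_w=\tau_w\tau_v$ gives $-\frac12F(v,w)+\frac12F(w,v)=-F(v,w)\in\mathbb Z$.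

**Step 2. A lower bound for products of the largest weights.** This is the general form of the Pfaffian argument of Section 5. For $1\le j\le s$ the form $F^j/j!$ is nonzero. Its value on $w_1,\dots,w_{2j}\in L$ is the Pfaffian of the integer matrix $(F(w_a,w_b))$, hence an integer. As the $v_i$ span $\mathbb R^N$, some value on the $v_i$ is nonzero, so it has absolute value at least $1$; it is also at most $|F^j/j!|(2d)^{2j}$. Thus $|F^j/j!|\ge c$. On the other hand $G^j/j!=\varepsilon^jF^j/j!$ equals $\sum_{|I|=j}\sigma_I\prod_{i\in I}x_i\wedge y_i$, so $|G^j/j!|^2$ is the $j$-th elementary symmetric function of the $\sigma_i^2$, and this is at most $\binom sj(\sigma_1\cdots\sigma_j)^2$. Therefore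
$$\sigma_1\sigma_2\cdots\sigma_j\ge c\,\varepsilon^j\qquad(1\le j\le s).\tag{4}$$

**Step 3. The case $F=0$.** Here $M$ turns out to be a flat torus. The coframe $(e,dx_1,\dots,dx_N)$ is orthonormal and closed. On the universal cover its members integrate to functions, which together give a local isometry to $\mathbb R^n$. By completeness it is a covering, hence an isometry. Deck transformations preserve the coframe, so they are translations. Thus $M$ is a flat torus of diameter at most $d$. Its positive eigenvalues on forms are $4\pi^2|k|^2$ with $k\ne0$ in its dual lattice, and $|k|\ge1/(2d)$ as in Step 1. So $\lambda_{1,p}\ge\pi^2/d^2$, and since $\operatorname{Vol}(M)\le C$ the theorem holds. From now on $F\ne0$. Then $1\le|F(v_i,v_j)|\le4d^2\sigma_1/\varepsilon$ for some $i,j$, so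
$$\varepsilon\le8\sqrt a\,d^2\le C .$$

**Step 4. Splitting the forms.** We decompose into pieces on which $d$ is explicit. Let $E$ be the unit vertical field. Its flow is isometric with period $\varepsilon$, so complex forms decompose orthogonally into weight spaces $\{\mathcal L_E\omega=\frac{2\pi\mathrm i w}\varepsilon\omega\}$, $w\in\mathbb Z$. The space $w=0$ consists of the forms $e\wedge\beta+\gamma$ with $\beta,\gamma$ forms on $T$. By Fourier series it splits further into the pieces $\chi_k\cdot\Lambda^*(\mathbb Re\oplus\mathbb R^N)\otimes\mathbb C$, where $\chi_k=e^{2\pi\mathrm i\langle k,\cdot\rangle}$ and $k\in L^*$. All these spaces are preserved by $d$ and by the Hodge star (extended complex-linearly), hence by $\delta$ and $\Delta$. The orthogonal projections commute with these operators, so a coexact eigenform has a nonzero projection which is again a coexact eigenform with the same eigenvalue. It suffices to treat coexact eigenforms $\phi$ in one piece, using the following criterion.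

*If every exact $\psi$ in the piece has a primitive $u$ with $\|u\|\le A\|\psi\|$, then the eigenvalue $\mu$ of $\phi$ satisfies $\mu\ge A^{-2}$.* Apply the hypothesis to $\psi=d\phi$, with $\|\psi\|=\sqrt\mu\,\|\phi\|$. Since $\phi-u$ is closed and $\phi\perp\ker d$, we have $\|\phi\|^2=\langle\phi,u\rangle$, so $\|\phi\|\le\|u\|\le A\sqrt\mu\,\|\phi\|$.

**Step 5. Pieces with $w\ne0$.** Here Cartan's formula gives a primitive. If $\psi$ is closed, $\frac{2\pi\mathrm iw}\varepsilon\psi=\mathcal L_E\psi=d\,\iota_E\psi$, so $u=\frac\varepsilon{2\pi\mathrm iw}\iota_E\psi$ is a primitive and $A\le\varepsilon/2\pi\le C$.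

**Step 6. Pieces with $w=0$, $k\ne0$.** Here we correct the homotopy operator of the torus. On coefficients, $d$ acts as $D+\eta$ with $D=2\pi\mathrm i\,k\wedge\cdot$ and $\eta=G\wedge\iota_E$. Let $k^\sharp$ be the horizontal vector dual to $k$, and $H=\iota_{k^\sharp}/(2\pi\mathrm i|k|^2)$. Then $DH+HD=1$. Moreover
$$G\wedge\iota_E\iota_{k^\sharp}+\iota_{k^\sharp}(G\wedge\iota_E\,\cdot)=(\iota_{k^\sharp}G)\wedge\iota_E,$$
because $\iota_E\iota_{k^\sharp}+\iota_{k^\sharp}\iota_E=0$. Hence
$$dH+Hd=1+\Theta,\qquad\Theta=\frac{(\iota_{k^\sharp}G)\wedge\iota_E}{2\pi\mathrm i|k|^2}.$$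
As $\iota_{k^\sharp}G$ is horizontal, $\iota_E$ anticommutes with multiplication by it, and $\iota_E^2=0$, so $\Theta^2=0$. Also $\Theta=dH+Hd-1$ commutes with $d$. For closed $\psi$ we have $dH\psi=(1+\Theta)\psi$, and therefore
$$\psi=(1-\Theta)(1+\Theta)\psi=(1-\Theta)\,dH\psi=d\big((1-\Theta)H\psi\big).$$
Since $|\iota_{k^\sharp}G|\le\sigma_1|k|\le2\sqrt a\,|k|$ and $|k|\ge1/(2d)$,
$$A\le\Big(1+\frac{2\sqrt a}{2\pi|k|}\Big)\frac1{2\pi|k|}\le C .$$

**Step 7. Constant forms.** For $w=0$, $k=0$ we are in the situation of (2): the coexact eigenvalues on constant $p$-forms are the squares of the nonzero singular values of $L_G$ on $\Lambda^q\mathbb R^N$, $q=p-1$. There are none unless $0\le q\le N-2$.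

**Claim.** For $0\le q\le N-2$, the nonzero singular values of $L_G$ on $\Lambda^q\mathbb R^N$ are at least $c\operatorname{Vol}(M)^\rho$, where $\rho=\min(q+1,N-q-1)$.

With the Hodge star of $\mathbb R^N$ we have $L_G^*=\pm{*}L_G{*}$, because $G\wedge a\wedge*b=a\wedge(G\wedge*b)$. So the nonzero singular values on $\Lambda^q$ and on $\Lambda^{N-q-2}$ agree, and $\rho$ is the same for both. We may thus assume $q+1\le N-q-1$, so $\rho=q+1$. By Lemma 7(c) it suffices to treat a block $U_\tau$ on $k$-subsets of $J=[s]\setminus\mathcal T$ with $|\mathcal T|=t$ and $t+2k\le q$; here $k$ is an integer again.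

*Case A: $s\le\rho$.* Here all weights together have a product we control. Let $b=U_\tau a$. By Lemma 7(a), $(b_K/\tau_K)_K$ lies in the image of $U_1$. Let $a'$ be its preimage of minimal norm, so that $\|a'\|\le C\|(b_K/\tau_K)_K\|$ with a combinatorial constant. Then $\tilde a_I=\tau_Ia'_I$ satisfies $U_\tau\tilde a=b$. Since all $\sigma_i\le C$, we have $\tau_I\le C$, and each $\tau_K\ge c\,\sigma_1\cdots\sigma_s$. So
$$\|\tilde a\|\le\frac{C\|b\|}{\min_K\tau_K}\le\frac{C\|b\|}{\sigma_1\cdots\sigma_s}.$$
Every vector in the image thus has a preimage this small, and by (4) the nonzero singular values are at least $c\,\sigma_1\cdots\sigma_s\ge c\,\varepsilon^s$, with $s\le\rho$.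

*Case B: $s\ge\rho+1=q+2$.* Here (4) with $j=s$ would be too weak, and we must involve only the largest available weights. We have $|J|=s-t\ge q+2-t\ge2k+2$. Order $J$ by decreasing weight. Given $I\subset J$ with $|I|=k$, let $J_0$ consist of the first $k+1$ elements of $J\setminus I$, and let $Q=I\cup J_0$, so $|Q|=2k+1$. For $K\subset Q$ the value $(U_\tau a)_K$ involves only $a_{I'}$ with $I'\subset Q$. So we may apply Lemma 7(a) and invert $U_1$ on the $k$-subsets of $Q$ by Lemma 7(b). With $b=U_\tau a$,
$$a_I=\sum_{K\subset Q,\,|K|=k+1}R_{IK}\,\frac{\tau_I}{\tau_K}\,b_K,\qquad|R_{IK}|\le1,\qquad\frac{\tau_I}{\tau_K}=\frac{\tau_{I\setminus K}}{\tau_{K\setminus I}},\qquad K\setminus I\subset J_0 .$$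
The point is that only weights from $J_0$ appear in the denominator. At most $k$ elements are skipped in forming $J_0$, so $J_0$ lies among the first $2k+1$ elements of $J$. As $J$ omits $t$ indices of $[s]$, its $j$-th element has weight at least $\sigma_{t+j}$. Using repeatedly that all weights are at most $C$, and then (4),
$$\tau_{K\setminus I}\ge c\,\tau_{J_0}\ge c\prod_{j=1}^{2k+1}\sigma_{t+j}\ge c\prod_{i=1}^{t+2k+1}\sigma_i\ge c\,\varepsilon^{t+2k+1}.$$
Here $t+2k+1\le q+1\le s$, so (4) applies. Since $\tau_{I\setminus K}\le C$, we get $|a_I|\le C\varepsilon^{-(t+2k+1)}\|b\|$ for every $I$, that is, $\|U_\tau a\|\ge c\,\varepsilon^{t+2k+1}\|a\|$ with $t+2k+1\le q+1=\rho$.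

In both cases the bound is $c\,\varepsilon^j$ with $j\le\rho$. By (3) and $\operatorname{Vol}(M)\le C$, $\varepsilon^j\ge c\operatorname{Vol}(M)^j\ge c\operatorname{Vol}(M)^\rho$. This proves the claim.

**Step 8. From $\mu_p$ to $\lambda_{1,p}$.** It remains to compute the exponent. With $q=p-1$ and $N=n-1$, Steps 5–7 give
$$\mu_p\ge c\operatorname{Vol}(M)^{2\rho_p},\qquad\rho_p=\min(p,\,n-1-p),\qquad0\le p\le n-1 .$$
For $p\in\{0,n-1\}$ the constant forms contribute nothing, $\rho_p=0$, and Steps 5 and 6 give $\mu_p\ge c$. By Lemma 5(a) and $\operatorname{Vol}(M)\le C$, $\lambda_{1,p}\ge c\operatorname{Vol}(M)^{2\max(\rho_p,\rho_{p-1})}$, with only the defined term if $p\in\{0,n\}$. Finally $\max(\rho_p,\rho_{p-1})=r(n,p)$: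

- if $p\le\frac{n-1}2$, then $\rho_p=p$ and $\rho_{p-1}\le p-1$, so the maximum is $p$;
- if $p\ge\frac{n+1}2$, then $\rho_{p-1}=n-p$ and $\rho_p\le n-1-p$, so the maximum is $n-p$;
- if $p=\frac n2$, then $\rho_p=\rho_{p-1}=\frac n2-1=\lfloor\frac{n-1}2\rfloor$.

This is the inequality of Theorem 2. The manifolds $M_m$ of Section 7 are circle bundles over flat tori of dimension $2r+l=n-1$ with constant curvature form, so they belong to $\mathcal C_n$. Since there $\operatorname{Vol}\to0$ and $\lambda_{1,p}\le C\operatorname{Vol}^{2r}$, no exponent smaller than $2r$ is possible when $n\ge5$, $2\le p\le n-2$; in particular the $\operatorname{Vol}^2$ bound fails then. In all other cases $p\in\{0,1,n-1,n\}$ or $n\le4$, which is equivalent to $r(n,p)\le1$, and then $\operatorname{Vol}^{2r}\ge c\operatorname{Vol}^2$ because $\operatorname{Vol}\le C$. $\blacksquare$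

## 9. Arbitrary powers of the volume over products of surfaces: proof of Theorem 3

Over a flat torus the size of the shear $B$ is limited by the dimension. In dimension $5$ we can still use a large shear if the matrix acts on the first cohomology of surfaces of large genus. Harmonic forms replace constant ones. The price is that products of harmonic forms are harmonic only up to exact terms.

**Step 1. Reduction to $\mu_2$ in dimension $5$.** By Lemma 5(c) with $q=2$ and $l=n-5$, a bound for $\mu_2$ on $5$-manifolds gives one for $\lambda_{1,p}$ on their products with a fixed flat $T^{n-5}$, for $2\le p\le3+(n-5)=n-2$. The fixed factor changes curvature bounds, diameter and volume only by constants.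

**Step 2. The bundles.** Fix $\gamma\ge2$, put $b=2\gamma$, and let $\Sigma,\Sigma'$ be closed oriented surfaces of genus $\gamma$ with fixed metrics. Let $S=\Sigma\times\Sigma'$ with the product metric $h$. Let $\alpha_1,\dots,\alpha_b$ on $\Sigma$ and $\beta_1,\dots,\beta_b$ on $\Sigma'$ be harmonic $1$-forms representing bases of the integral cohomology, $\sigma,\sigma'$ the harmonic $2$-forms of integral $1$, and $Q,Q'\in GL_b(\mathbb Z)$ the intersection matrices. For instance, $Q_{ik}=\int_\Sigma\alpha_i\wedge\alpha_k$. Then
$$\alpha_i\wedge\alpha_k=Q_{ik}\,\sigma+d\eta_{ik}$$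
with fixed $1$-forms $\eta_{ik}$ on $\Sigma$. Let $B=I-mJ_b\in SL_b(\mathbb Z)$ and
$$F=\sum_{i,j}B_{ij}\,\alpha_i\wedge\beta_j .$$
This is a closed form with integral class, so it is the curvature of a connection $\theta$ on a principal $\mathbb R/\mathbb Z$-bundle $\pi:M_m\to S$, $d\theta=\pi^*F$. Put $\varepsilon=1/m$, $e=\varepsilon\theta$, with metric $\pi^*h+e^2$. Then $\operatorname{Vol}(M_m)=\operatorname{Vol}(S)/m$ and $\operatorname{diam}(M_m)\le\operatorname{diam}(S)+1$.

**Step 3. Curvature.** We show that $|K|$ is bounded independently of $m$. Cover $S$ by finitely many compact coordinate balls on which $\alpha_i=df_i$. For a real matrix $R$ set $A_R=\sum R_{ij}f_i\beta_j$. On such a ball, with $R=B/m$, $de=\varepsilon F=dA_R$. So $e-A_R$ is closed, and locally $e=dz+A_R$ with a vertical coordinate $z$. Hence the metric is locally $h+(dz+A_R)^2$, with coefficients independent of $z$. The entries of $R=B/m$ lie in $[-1,1]$. The sectional curvatures of $h+(dz+A_R)^2$ depend continuously on the base point, the matrix $R$ and the tangent plane, which range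 over compact sets. Hence $|K|\le a$ with $a$ independent of $m$.

**Step 4. The test form.** As in Section 7, with one correction. Let $c=(1,m,\dots,m^{b-1})$, so $cB=(1,0,\dots,0)$. Let $a_k$ be the components of $Q^{-1}c^T$, and let $\alpha=\sum_ka_k\alpha_k$, which is harmonic on $S$. As $Q$ is fixed and invertible and the $\alpha_k$ are linearly independent, $\|\alpha\|_{L^2(S)}\ge c_0m^{b-1}$ with $c_0>0$ independent of $m$. Since $\sum_kQ_{ik}a_k=c_i$,
$$F\wedge\alpha=-\sum B_{ij}a_k\,\alpha_i\wedge\alpha_k\wedge\beta_j=-\sum_j\Big(\sum_ic_iB_{ij}\Big)\sigma\wedge\beta_j-d\psi=-\,\sigma\wedge\beta_1-d\psi,$$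
with $\psi=\sum B_{ij}a_k\,\eta_{ik}\wedge\beta_j$. The form $e\wedge\alpha$ alone would have differential $-\varepsilon(\sigma\wedge\beta_1+d\psi)$, and the coefficients $B_{ij}a_k$ of $\psi$ are not under control. But $d\psi$ is exact on $S$ and can be removed. Put
$$\omega=e\wedge\alpha+\varepsilon\psi,\qquad d\omega=\varepsilon F\wedge\alpha+\varepsilon\,d\psi=-\varepsilon\,\sigma\wedge\beta_1 .$$
As the fibers have length $\varepsilon$, $\|d\omega\|^2=\varepsilon^3\|\sigma\wedge\beta_1\|^2_{L^2(S)}$, which is nonzero.

**Step 5. The distance to the closed forms.** With the correction, $\omega$ need not be orthogonal to $\ker d$, so we estimate the distance. Let $\beta$ be a closed $2$-form. Averaging over the circle is an orthogonal projection that fixes $\omega$, so $\|\omega-\beta\|\ge\|\omega-\bar\beta\|$ with $\bar\beta=e\wedge\mu+\nu$ closed, $\mu,\nu$ from $S$. As in Section 7, $d\mu=0$ and $\varepsilon F\wedge\mu=-d\nu$, so $[F]\cup[\mu]=0$ in $H^3(S;\mathbb R)$. This forces $[\mu]=0$. By Künneth, $\mu$ is cohomologous to $\sum u_k\alpha_k+\sum u'_k\beta_k$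 for some vectors $u,u'$, and
$$[F\wedge\mu]=-\sum_j(u^TQ^TB)_j\,[\sigma\wedge\beta_j]+\sum_i(BQ'u')_i\,[\alpha_i\wedge\sigma'] .$$
The classes $[\sigma\wedge\beta_j]$, $[\alpha_i\wedge\sigma']$ form a basis of $H^3(S;\mathbb R)$, and $B,Q,Q'$ are invertible, so $u=u'=0$. Hence $\mu=df$. Since $\alpha$ is harmonic, it is orthogonal to $df$, and
$$\|\omega-\bar\beta\|^2=\|e\wedge(\alpha-df)\|^2+\|\varepsilon\psi-\nu\|^2\ge\varepsilon\|\alpha-df\|^2_{L^2(S)}\ge\varepsilon\|\alpha\|^2_{L^2(S)}\ge\varepsilon\,c_0^2\,m^{2(b-1)}.$$
The size of $\psi$ has dropped out: only the vertical part of $\omega$ is used.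

**Step 6. Conclusion.** By Lemma 5(b),
$$\mu_2(M_m)\le\frac{\varepsilon^3\|\sigma\wedge\beta_1\|^2_{L^2(S)}}{\varepsilon\,c_0^2\,m^{2(b-1)}}=C\varepsilon^2m^{-2(b-1)}=C\,m^{-2b}=C\,m^{-4\gamma}\le C'\operatorname{Vol}(M_m)^{4\gamma},$$
where $C,C'$ and the bounds $a,d$ depend only on $\gamma$ and the fixed metrics. Given $\kappa>0$, choose $\gamma\ge2$ with $4\gamma>\kappa$. With Step 1, $\lambda_{1,p}/\operatorname{Vol}^\kappa\to0$ while $\operatorname{Vol}\to0$ and $|K|\le a$, $\operatorname{diam}\le d$. The choice of $\gamma$ fixes $a$ and $d$, so for each proposed exponent $\kappa(n,p)$ there are $a,d$ for which no constant works. $\blacksquare$
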